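\title{Tightness of free and free abelian topological groups over metrizable spaces: reduction to one cardinal function}

\begin{abstract}
For a metrizable space $X$ the tightness of the free topological group $F(X)$ is at most the weight of $X$, and the tightness of the free abelian topological group $A(X)$ is at most the weight of the set $X'$ of non-isolated points. We prove in ZFC that the second bound is attained for every metrizable space if and only if the first is attained for every non-discrete metrizable space. Both statements are equivalent to $\tau(\kappa)=\kappa$ for all uncountable successor cardinals $\kappa$, where $\tau$ is a cardinal function defined from families of null sequences of reals. When $X'$ is nonempty and locally compact, the tightness of $A(X)$ equals $\tau(w(X'))$, and under a mild further hypothesis the tightness of $F(X)$ equals $\tau(w(X))$.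
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff, and topological groups are Hausdorff unless we say otherwise. The \emph{tightness} $t(Y)$ of a space $Y$ is the smallest infinite cardinal $\kappa$ such that for every $y\in Y$ and every $Q\subset Y$ with $y\in\overline Q$ there is $Q_0\subset Q$ with $|Q_0|\le\kappa$ and $y\in\overline{Q_0}$. It measures how many points are needed to witness that a point lies in a closure. In a metrizable space a convergent sequence is enough, so the tightness is $\omega$. The \emph{weight} $w(Y)$ is the smallest infinite cardinal $\kappa$ such that $Y$ has a base of size at most $\kappa$; in particular $w(\emptyset)=\omega$. We write $X'$ for the set of non-isolated points of $X$; it is closed in $X$.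

The \emph{free topological group} $F(X)$ is the free group on the set $X$ with a group topology that induces the given topology on $X$ and has the following universal property: every continuous map $\psi$ from $X$ to a topological group $G$ extends to a continuous homomorphism $\hat\psi:F(X)\to G$. The \emph{free abelian topological group} $A(X)$ is defined in the same way from the free abelian group on $X$ and abelian groups $G$; we write it additively. Both groups exist for every Tychonoff space $X$.

For metrizable $X$ one has $t(F(X))\le w(X)$ and $t(A(X))\le w(X')$ (Proposition~\ref{prop:weight}). Two examples show why the bounds differ. Let $S=\omega+1$ be the convergent sequence, let $D(\kappa)$ be the discrete space of size $\kappa$, and put $C_\kappa=S\times D(\kappa)$, the sum of $\kappa$ convergent sequences. If $X$ is discrete, the universal property applied to the discrete group topology shows that $F(X)$ and $A(X)$ are discrete, so both have tightness $\omega$ however large $X$ is. Now let $X=S\oplus D(\kappa)$. Send $S$ to the identity and each point of $D(\kappa)$ to itself in the discrete free (abelian) group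 on $D(\kappa)$. The kernel of the extended homomorphism is an open subgroup. In $A(X)$ it is the countable subgroup generated by $S$, so $t(A(X))=\omega$: the isolated points contribute nothing. In $F(X)$ the kernel contains all the conjugates $psp^{-1}$ with $p\in D(\kappa)$ and $s\in S$, and this argument gives nothing: the isolated points act by conjugation. The natural question is whether the bounds are always attained, that is, whether the following statements hold.
\begin{itemize}
\item[(A)] $t(A(X))=w(X')$ for every metrizable space $X$.
\item[(F)] $t(F(X))=w(X)$ for every non-discrete metrizable space $X$.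
\end{itemize}
For a regular cardinal $\kappa\ge\omega_1$, let $\square(\kappa)$ be the statement that there is a sequence $\{C_\alpha:\alpha\in\kappa\}$ such that (a)~each $C_\alpha$ is closed and unbounded in $\alpha$, and $C_{\alpha+1}=\{\alpha\}$; (b)~if $\alpha$ is a limit point of $C_\beta$, then $C_\alpha=C_\beta\cap\alpha$; (c)~every closed unbounded $C\subset\kappa$ has a limit point $\alpha$ with $C_\alpha\ne C\cap\alpha$. According to \cite{Tight}, if $\square(\kappa)$ holds for every successor cardinal $\kappa\ge\omega_1$, in particular under the Axiom of Constructibility $V=L$, then (A) and (F) both hold, and the failure of either one implies that there is a weakly compact cardinal in $L$. The question of this paper is posed in \cite[Question~2]{Tight}: \emph{does ZFC prove that \textup{(A)} holds if and only if \textup{(F)} holds?}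

The examples suggest the answer. In $A(C_\kappa)$, if $s_{\alpha,n}\to p_\alpha$ are the $\kappa$ sequences, then $s_{\alpha,n}-p_\alpha\to0$ for each $\alpha$. In $F(S\oplus D(\kappa))$, if $s_n\to s_\infty$ is the sequence and $p_\alpha$ are the points of $D(\kappa)$, then $p_\alpha s_ns_\infty^{-1}p_\alpha^{-1}\to e$ for each $\alpha$. So each group contains $\kappa$ sequences converging to the identity, and in a free object one expects that a neighborhood of the identity can prescribe the rate of convergence of each sequence separately. A choice of rates is a function $f(\alpha,n)$ tending to $0$ in $n$, and a product of terms of the sequences should be small when the sum of the corresponding values of $f$ is small. One therefore guesses that both tightnesses are governed by one combinatorial quantity, which we now define.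

For a set $E$ let $\mathbb N^{(E)}$ be the set of finitely supported functions $E\to\mathbb N=\{0,1,\dots\}$, and let $\mathbf 1_a$ be the characteristic function of $\{a\}$.

\begin{definition}\label{def:tau}
For an infinite set $\Lambda$ let $\mathcal F_\Lambda$ be the set of all $f:\Lambda\times\omega\to[0,\infty)$ such that $\lim_nf(\alpha,n)=0$ for every $\alpha\in\Lambda$. For $f\in\mathcal F_\Lambda$ and $z\in\mathbb N^{(\Lambda\times\omega)}$ put $f(z)=\sum_{(\alpha,n)}z(\alpha,n)f(\alpha,n)$. A set $Z\subset\mathbb N^{(\Lambda\times\omega)}$ is \emph{adherent} if for every $f\in\mathcal F_\Lambda$ there is $z\in Z$ with $f(z)<1$. Let $\tau(\Lambda)$ be the least infinite cardinal $\mu$ such that every adherent set $Z\subset\mathbb N^{(\Lambda\times\omega)}$ has an adherent subset of size at most $\mu$.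
\end{definition}

The cardinal $\tau(\Lambda)$ depends only on $|\Lambda|$. All arguments below are carried out in ZFC.

\begin{theorem}\label{thm:main}
The following are equivalent in ZFC: statement \textup{(A)}; statement \textup{(F)}; the equality $\tau(\kappa)=\kappa$ for all uncountable successor cardinals $\kappa$.
\end{theorem}

So the answer to the question is yes. The proof gives more precise information.

\begin{theorem}\label{thm:fine}
\begin{enumerate}
\item[(1)] Let $X$ be metrizable with $X'$ nonempty and locally compact. Then $t(A(X))=\tau(w(X'))$. If moreover $X$ is locally compact or $\operatorname{cf}(w(X))>\omega$, then $t(F(X))=\tau(w(X))$. In particular, for every infinite $\kappa$,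
\[t(A(C_\kappa))=t(F(C_\kappa))=t(F(S\oplus D(\kappa)))=\tau(\kappa).\]
\item[(2)] Let $\operatorname{cf}(\kappa)>\omega$. The following are equivalent:
\begin{itemize}
\item[$(\mathrm A)_\kappa$] $t(A(X))=\kappa$ for all metrizable $X$ with $w(X')=\kappa$;
\item[$(\mathrm F)_\kappa$] $t(F(X))=\kappa$ for all non-discrete metrizable $X$ with $w(X)=\kappa$;
\item[$(\tau)_\kappa$] $\tau(\kappa)=\kappa$.
\end{itemize}
Single test spaces suffice: $(\mathrm A)_\kappa$ holds if and only if $t(A(C_\kappa))=\kappa$, and $(\mathrm F)_\kappa$ holds if and only if $t(F(S\oplus D(\kappa)))=\kappa$.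
\item[(3)] If \textup{(A)} or \textup{(F)} fails, then there is a least cardinal $\kappa_0$ with $\tau(\kappa_0)<\kappa_0$. It is a successor $\mu^+\ge\omega_2$, and $\tau(\kappa_0)=\mu$. It is both the least possible $w(X')$ of a counterexample to \textup{(A)} and the least possible $w(X)$ of a counterexample to \textup{(F)}.
\end{enumerate}
\end{theorem}

Together with part (1) for $C_\kappa$, the results quoted from \cite{Tight} say that $\tau(\kappa)=\kappa$ for all infinite $\kappa$ if $\square(\kappa)$ holds for every successor $\kappa\ge\omega_1$, and that $\tau(\kappa)<\kappa$ for some $\kappa$ implies that there is a weakly compact cardinal in $L$. We do not use these results.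

The proof rests on three kinds of inequalities. Closed discrete sets of size $\lambda$ give the lower bound $\tau(\lambda)$ (Section~\ref{sec:lower}). Local compactness of $X'$ gives the upper bound $\tau(\kappa)$ (Section~\ref{sec:uppertau}), which applies to the test spaces. The weights give upper bounds for all metrizable spaces (Section~\ref{sec:weight}). The two kinds of upper bounds use explicit neighborhoods of the identity, built in Section~\ref{sec:nbhd}. Section~\ref{sec:transfer} isolates the passage between $\tau$ and tightness and carries out the whole argument for $A(C_\kappa)$.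

\section{Background}\label{sec:prelim}

\subsection*{Topological groups}
Translations are homeomorphisms, so the tightness of a topological group may be tested at the identity $e$ only. A \emph{prenorm} on a group $G$ is a function $N:G\to[0,\infty)$ with $N(e)=0$, $N(u^{-1})=N(u)$ and $N(uv)\le N(u)+N(v)$. For every neighborhood $U$ of $e$ in a topological group there is a continuous prenorm $N$ with $\{N<1\}\subset U$ (Markov; see \cite[Theorem~3.3.9]{AT}). Since $\{N<1\}$ is itself an open neighborhood of $e$, this says:
\begin{itemize}
\item[(P)] the sets $\{N<1\}$, with $N$ a continuous prenorm, form a neighborhood base at $e$; so $e\in\overline Q$ if and only if for every continuous prenorm $N$ there is $w\in Q$ with $N(w)<1$.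
\end{itemize}
A family $\mathcal W$ of subsets of a group $G$, each containing $e$, is a neighborhood base at $e$ of a group topology, not necessarily Hausdorff, provided that
\begin{itemize}
\item[(G1)] the intersection of two members of $\mathcal W$ contains a member of $\mathcal W$;
\item[(G2)] for $W\in\mathcal W$ there are $W_1,W_2\in\mathcal W$ with $W_1W_1\subset W$ and $W_2^{-1}\subset W$;
\item[(G3)] for $W\in\mathcal W$ and $h\in G$ there is $W_1\in\mathcal W$ with $hW_1h^{-1}\subset W$.
\end{itemize}
The constant map $X\to\{1\}\subset\mathbb Z$ extends to continuous \emph{degree} homomorphisms from $F(X)$ and $A(X)$ to the discrete group $\mathbb Z$. Their kernels $F_0\subset F(X)$ and $A_0\subset A(X)$ are open subgroups.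

\subsection*{Networks}
A \emph{network} of a space $Y$ is a family $\mathcal N$ of subsets of $Y$ such that whenever $y\in U$ with $U$ open, there is $M\in\mathcal N$ with $y\in M\subset U$. The least infinite cardinal bounding the size of some network is $nw(Y)$. A base is a network, so $nw\le w$, and the property $nw\le\kappa$ passes to finite sums, finite products, continuous images and countable unions. Also $t\le nw$: a set $Q_0$ that contains one point of each nonempty $Q\cap M$, $M\in\mathcal N$, is dense in $Q$.

\subsection*{Metrizable spaces}
A pseudometric $d$ on a space $X$ is continuous on $X\times X$ as soon as $d(x,p)\to0$ when $x\to p$, for each $p$, because $|d(x,y)-d(p,q)|\le d(x,p)+d(y,q)$. At isolated points $p$ there is nothing to check. A family of subsets of $X$ is \emph{discrete} if each point of $X$ has a neighborhood meeting at most one member; the members are then pairwise disjoint, and the union of a discrete family of closed sets is closed and is the topological sum of its members. We use the following facts about a metrizable space $Y$.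
\begin{itemize}
\item[(M1)] (Tietze) A continuous real function on a closed subset of $Y$ extends to a continuous real function on $Y$.
\item[(M2)] $Y$ is collectionwise normal, so for a discrete family $\{E_i\}$ of closed sets there is a discrete family $\{O_i\}$ of open sets with $E_i\subset O_i$.
\item[(M3)] $Y$ has a dense subset of size at most $w(Y)$, and $w(Y)\le\omega\cdot|D|$ for every nonempty dense set $D$.
\item[(M4)] If $Y$ is locally compact, it is a topological sum of separable clopen subspaces \cite[5.1.27]{Eng}.
\end{itemize}

\begin{lemma}\label{lem:cd}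
Let $Y$ be metrizable. Then $Y$ has a closed discrete subset of size $\lambda$ in each of the following cases: \textup{(a)} $w(Y)\ge\lambda$ and $\operatorname{cf}(\lambda)>\omega$; \textup{(b)} $Y$ is locally compact and $w(Y)=\lambda>\omega$.
\end{lemma}

\begin{proof}
(a) Fix a metric, and for $n\ge1$ let $E_n$ be a maximal set whose distinct points are at distance at least $1/n$. By maximality every point is within $1/n$ of $E_n$, so $\bigcup_nE_n$ is dense. By (M3) its size is at least $\lambda$, as $\lambda$ is uncountable. A countable union of sets of size less than $\lambda$ has size less than $\lambda$ because $\operatorname{cf}(\lambda)>\omega$, so some $E_n$ has size at least $\lambda$. A ball of radius $1/(2n)$ contains at most one point of $E_n$, so every subset of $E_n$ is closed and discrete.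

(b) By (M4), $Y=\bigoplus_{i\in J}Y_i$ with $Y_i$ nonempty, separable and clopen. Then $\lambda=w(Y)\le\omega\cdot|J|$, so $|J|\ge\lambda$. Pick one point in each of $\lambda$ many summands. Each open set $Y_i$ contains at most one picked point, so the picked set is closed and discrete.
\end{proof}

\begin{remark}\label{rem:cof}
Some hypothesis of this kind is needed. Let $Y$ consist of a point $\infty$ and disjoint sets $D_n$ of size $\aleph_n$, $n\ge1$, with $\rho(x,\infty)=1/n$ for $x\in D_n$ and $\rho(x,y)=1/n+1/m$ for distinct $x\in D_n$, $y\in D_m$. Then $w(Y)=\aleph_\omega$, but a closed discrete set misses a punctured ball around $\infty$, so it meets only finitely many $D_n$ and has size less than $\aleph_\omega$. This is why successor cardinals appear in Theorem~\ref{thm:main} and cofinality in Theorem~\ref{thm:fine}.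
\end{remark}

The upper bounds must handle isolated points of $X$ that lie close to $X'$. We attach each of them to an almost nearest point of $X'$.

\begin{lemma}\label{lem:r}
Let $(X,\rho)$ be a metric space with $X'\ne\emptyset$. There is a continuous map $r:X\to X'$ with $r(x)=x$ for $x\in X'$ such that, for all $x\in X$ and $p\in X'$,
\[\rho(x,r(x))\le2\rho(x,p),\qquad\rho(r(x),p)\le3\rho(x,p).\]
\end{lemma}

\begin{proof}
If $x\notin X'$, then $\rho(x,X')>0$ because $X'$ is closed, so there is $r(x)\in X'$ with $\rho(x,r(x))\le2\rho(x,X')$. Put $r(x)=x$ on $X'$. The first inequality follows, and the second follows from it by the triangle inequality. The second inequality gives continuity at each $p=r(p)\in X'$, and the other points are isolated.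
\end{proof}

\section{The cardinal function $\tau$}\label{sec:tau}

\begin{lemma}\label{lem:tau}
For infinite cardinals $\lambda\le\kappa$ we have $\tau(\lambda)\le\tau(\kappa)\le\kappa$. In particular $\tau(\omega)=\omega$.
\end{lemma}

\begin{proof}
The set $\mathbb N^{(\kappa\times\omega)}$ has size $\kappa$, so $\tau(\kappa)\le\kappa$. Extending by $0$, regard $\mathbb N^{(\lambda\times\omega)}$ as a subset of $\mathbb N^{(\kappa\times\omega)}$. Members of $\mathcal F_\kappa$ restrict to members of $\mathcal F_\lambda$, members of $\mathcal F_\lambda$ extend by $0$ to members of $\mathcal F_\kappa$, and for $z\in\mathbb N^{(\lambda\times\omega)}$ the value $f(z)$ depends only on the restriction of $f$. So a set $Z\subset\mathbb N^{(\lambda\times\omega)}$ is adherent over $\lambda$ if and only if it is adherent over $\kappa$, and $\tau(\lambda)\le\tau(\kappa)$.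
\end{proof}

The simplest sets to test are $Z=\{\mathbf 1_a:a\in T\}$ with $T\subset\Lambda\times\omega$. If some column $T\cap(\{\alpha\}\times\omega)$ is infinite, then it already gives a countable adherent subset of $Z$. If all columns are finite, the characteristic function $f$ of $T$ lies in $\mathcal F_\Lambda$ and $f(z)=1$ on $Z$, so $Z$ is not adherent. Thus single terms see nothing uncountable. Sums of two terms do. Read $\mathbf 1_{(\alpha,n)}+\mathbf 1_{(\beta,n)}$ as an edge $\{\alpha,\beta\}$ with label $n$. Roughly, $f$ blocks the edge when one of its endpoints pays for the label $n$, and each vertex can pay for only finitely many labels. On countably many vertices, listed in order type at most $\omega$, the later endpoint of each edge can pay. On $\omega_1$ vertices a suitable labeling makes payment impossible.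

\begin{proposition}\label{prop:omega1}
$\tau(\omega_1)=\omega_1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tau} it suffices to find an adherent set with no countable adherent subset. Fix injections $i_\beta:\beta\to\omega$ for $\beta<\omega_1$, write $\ell(\alpha,\beta)=\ell(\beta,\alpha)=i_\beta(\alpha)$ for $\alpha<\beta<\omega_1$, and let
\[Z=\{\mathbf 1_{(\alpha,n)}+\mathbf 1_{(\beta,n)}:\ \alpha<\beta<\omega_1,\ n=\ell(\alpha,\beta)\}.\]

\emph{$Z$ is adherent.} Let $f\in\mathcal F_{\omega_1}$. For each $\alpha$ choose $m(\alpha)\in\omega$ with $f(\alpha,n)<\frac12$ for $n\ge m(\alpha)$. Some fiber $m^{-1}(k)$ is uncountable. Pick $\beta$ in this fiber with infinitely many elements of the fiber below it. Since $i_\beta$ is injective, one of these elements $\alpha$ has $n=i_\beta(\alpha)\ge k$. Then $f(\alpha,n)+f(\beta,n)<1$.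

\emph{No countable $Z_0\subset Z$ is adherent.} List without repetition, as $\gamma_0,\gamma_1,\dots$ (a finite or infinite list), the ordinals that occur as endpoints of members of $Z_0$. Choose $m_i\in\omega$ larger than $\ell(\gamma_i,\gamma_j)$ for all $j<i$. Let $f(\gamma_i,n)=1$ for $n<m_i$, and let $f=0$ at all other points. Then $f\in\mathcal F_{\omega_1}$. A member $z$ of $Z_0$ has endpoints $\gamma_i,\gamma_j$ with $j<i$ and label $n=\ell(\gamma_i,\gamma_j)<m_i$, so $f(z)\ge f(\gamma_i,n)=1$.
\end{proof}

\section{From $\tau$ to tightness, and the group $A(C_\kappa)$}\label{sec:transfer}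

Two short lemmas contain everything that the abelian and the non-abelian proofs have in common. The first makes precise the idea of sequences with independent rates of convergence.

\begin{lemma}\label{lem:lowtransfer}
Let $G$ be a topological group, $\lambda$ an infinite cardinal, and $u_{\alpha,n}\in G$ $(\alpha<\lambda,\ n\in\omega)$ elements with $\lim_nu_{\alpha,n}=e$ for each $\alpha$. For $z\in\mathbb N^{(\lambda\times\omega)}$ let $u^z=\prod u_{\alpha,n}^{z(\alpha,n)}$, the product being taken in a fixed linear order of $\lambda\times\omega$. Suppose that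
\begin{itemize}
\item[(I)] for every $f\in\mathcal F_\lambda$ there is a neighborhood $V$ of $e$ with $u^z\notin V$ whenever $f(z)\ge1$.
\end{itemize}
Then $t(G)\ge\tau(\lambda)$.
\end{lemma}

\begin{proof}
We show that $Z$ is adherent if and only if $e\in\overline{\{u^z:z\in Z\}}$. Let $Z$ be adherent and let $N$ be a continuous prenorm. Then $f(\alpha,n)=N(u_{\alpha,n})$ tends to $N(e)=0$ for each $\alpha$, so $f\in\mathcal F_\lambda$, and $N(u^z)\le f(z)$ by subadditivity. Some $z\in Z$ has $f(z)<1$, and (P) gives $e\in\overline{\{u^z:z\in Z\}}$. If $Z$ is not adherent, take $f$ with $f(z)\ge1$ on $Z$; the neighborhood $V$ in (I) misses $\{u^z:z\in Z\}$.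

Now let $Z$ be adherent. There is $Z_0\subset Z$ with $|Z_0|\le t(G)$ and $e\in\overline{\{u^z:z\in Z_0\}}$, and then $Z_0$ is adherent. Hence $\tau(\lambda)\le t(G)$.
\end{proof}

For an upper bound we must treat arbitrary subsets of $G$. We assign to group elements \emph{codes} in $\mathbb N^{(\Lambda\times\omega)}$ that determine how small the elements are.

\begin{lemma}\label{lem:uptransfer}
Let $G$ be a topological group and $\Lambda$ an infinite set. Suppose that each $w\in G$ is assigned a set $R(w)\subset\mathbb N^{(\Lambda\times\omega)}$, possibly empty, and for $f\in\mathcal F_\Lambda$ put $V_f=\{w\in G:f(c)<1\text{ for some }c\in R(w)\}$. Suppose that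
\begin{itemize}
\item[(C1)] each $V_f$ is a neighborhood of $e$;
\item[(C2)] for each continuous prenorm $N$ on $G$ there is $f\in\mathcal F_\Lambda$ with $V_f\subset\{N<1\}$.
\end{itemize}
Then $t(G)\le\tau(\Lambda)$.
\end{lemma}

\begin{proof}
Let $e\in\overline Q$. By (C1), $Q$ meets every $V_f$, which says that $\bigcup_{w\in Q}R(w)$ is adherent. Take an adherent subset $B$ of it with $|B|\le\tau(\Lambda)$, and for $c\in B$ choose $w_c\in Q$ with $c\in R(w_c)$. For every $f$ there is $c\in B$ with $f(c)<1$, and then $w_c\in V_f$. By (C2) and (P), $e\in\overline{\{w_c:c\in B\}}$.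
\end{proof}

\begin{example}\label{ex:model}
We show by hand that $t(A(C_\kappa))=\tau(\kappa)$. Let $s_{\alpha,n}\to p_\alpha$ $(\alpha<\kappa)$ be the sequences of $C_\kappa$ and put $u_{\alpha,n}=s_{\alpha,n}-p_\alpha$. The elements $u_{\alpha,n}$ and $p_\alpha$ form a basis of the free abelian group $A(C_\kappa)$. Send $s_{\alpha,n}$ and $p_\alpha$ to the $\alpha$th basis vector of the discrete free abelian group on $\kappa$. This map is continuous on $C_\kappa$, and the kernel of its extension is the subgroup $K$ generated by the $u_{\alpha,n}$. So $K$ is open. Each $a\in K$ has a unique form $a=\sum a(\alpha,n)u_{\alpha,n}$ with integer coefficients. Let $R(a)=\{|a|\}$, where $|a|(\alpha,n)=|a(\alpha,n)|$, and let $R(a)=\emptyset$ for $a\notin K$.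

Given $f\in\mathcal F_\kappa$, define $\Phi:C_\kappa\to\ell_1(\kappa\times\omega)$ by $\Phi(s_{\alpha,n})=f(\alpha,n)\mathbf 1_{(\alpha,n)}$ and $\Phi(p_\alpha)=0$. It is continuous because $\|\Phi(s_{\alpha,n})\|=f(\alpha,n)\to0$, and $\|\hat\Phi(a)\|=f(|a|)$ for $a\in K$. So $V_f=K\cap\{\|\hat\Phi\|<1\}$ is open, which is (C1). Given a continuous prenorm $N$, the function $f(\alpha,n)=N(u_{\alpha,n})$ satisfies $N(a)\le f(|a|)$ on $K$, which is (C2). Finally $|u^z|=z$, so $u^z\notin V_f$ when $f(z)\ge1$, which is (I). The two lemmas give $t(A(C_\kappa))=\tau(\kappa)$.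
\end{example}

The general case differs from this example in three ways. A homomorphism witnessing (I) has to be defined on all of $X$ and not only on the sequences. In $F(X)$ it has to detect conjugation. And for the upper bound there is no normal form such as $a=\sum a(\alpha,n)u_{\alpha,n}$, so an element has many codes and (C1) needs a different proof.

\section{Lower bounds from closed discrete sets}\label{sec:lower}

\subsection*{The abelian case}

\begin{proposition}\label{prop:lowA}
If $X$ is metrizable and $X'$ contains a closed discrete set of size $\lambda\ge\omega$, then $t(A(X))\ge\tau(\lambda)$.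
\end{proposition}

\begin{proof}
Let $\{p_\alpha:\alpha<\lambda\}$ be such a set, indexed injectively. It is closed and discrete in $X$ as well, since $X'$ is closed. By (M2) there is a discrete family of open sets $O_\alpha\ni p_\alpha$. Since $p_\alpha$ is not isolated, there is an injective sequence $s_{\alpha,n}\to p_\alpha$ in $O_\alpha\setminus\{p_\alpha\}$. The compact sets $\{p_\alpha\}\cup\{s_{\alpha,n}:n\in\omega\}$ form a discrete family, so their union $Y$ is closed in $X$ and homeomorphic to $C_\lambda$. Put $u_{\alpha,n}=s_{\alpha,n}-p_\alpha$, so that $u_{\alpha,n}\to0$. To check (I), let $f\in\mathcal F_\lambda$. The function $s_{\alpha,n}\mapsto f(\alpha,n)$, $p_\alpha\mapsto0$ is continuous on $Y$, and by (M1) it extends to a continuous $\varphi:X\to\mathbb R$. The continuous homomorphism $\hat\varphi:A(X)\to\mathbb R$ satisfies $\hat\varphi(u^z)=f(z)$, so $V=\{\hat\varphi<1\}$ works. Lemma~\ref{lem:lowtransfer} applies.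
\end{proof}

\subsection*{A group that detects conjugation}
In $F(X)$ we have one sequence $s_n\to s_\infty$ and a closed discrete set of points $p_\alpha$, which may be isolated, and we use $u_{\alpha,n}=p_\alpha s_ns_\infty^{-1}p_\alpha^{-1}$. A homomorphism to an abelian group takes the same value on $u_{\alpha,n}$ for all $\alpha$, so it cannot witness (I) for an arbitrary $f$. We need a group with a sequence $g_n\to e$ and elements $c_\alpha$ such that conjugating $g_n$ by $c_\alpha$ produces the real number $f(\alpha,n)$, and such that these numbers add up under multiplication. A group of Heisenberg type does this.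

Let $\mathbb Z^{(\omega)}$ be the group of finitely supported integer sequences, with unit vectors $b_n$, and let $c_0$ be the group of real null sequences. For $\phi\in c_0$ and $v\in\mathbb Z^{(\omega)}$ put $\phi(v)=\sum_n\phi_nv_n$; this pairing is additive in each variable. Let $H=\mathbb Z^{(\omega)}\times c_0\times\mathbb R$ with
\[(v,\phi,a)(v',\phi',a')=(v+v',\ \phi+\phi',\ a+a'+\phi(v')).\]
The product of three elements $(v_i,\phi_i,a_i)$ has last coordinate $a_1+a_2+a_3+\phi_1(v_2)+\phi_1(v_3)+\phi_2(v_3)$ for both bracketings, so multiplication is associative. The identity is $(0,0,0)$, and $(v,\phi,a)^{-1}=(-v,-\phi,-a+\phi(v))$. Give $\mathbb Z^{(\omega)}$ the coarsest topology making all homomorphisms $v\mapsto\phi(v)$, $\phi\in c_0$, continuous. This is a group topology, Hausdorff because the coordinate maps $v\mapsto v_n$ are among these homomorphisms, and $b_n\to0$ in it because $\phi(b_n)=\phi_n\to0$ for each $\phi$. Give $c_0$ the discrete topology, $\mathbb R$ the usual one, and $H$ the product topology. Because $c_0$ is discrete, the pairing $(\phi,v)\mapsto\phi(v)$ is jointly continuous: near a given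 pair, $\phi$ is constant. Hence multiplication and inversion are continuous, and $H$ is a Hausdorff topological group.

Put $g_n=(b_n,0,0)$, so that $g_n\to e$, and let $U=\{(v,\phi,a):|a|<1\}$, an open neighborhood of $e$. Given $f\in\mathcal F_\lambda$, let $f_\alpha=(f(\alpha,n))_n\in c_0$ and $c_\alpha=(0,f_\alpha,0)$. Then
\[c_\alpha g_nc_\alpha^{-1}=(b_n,f_\alpha,f(\alpha,n))\,(0,-f_\alpha,0)=(b_n,0,f(\alpha,n)).\]
Since $(v,0,a)(v',0,a')=(v+v',0,a+a')$, for every $z$ and in any order of the factors,
\begin{equation}\label{eq:heis}
\prod(c_\alpha g_nc_\alpha^{-1})^{z(\alpha,n)}=\Bigl(\sum z(\alpha,n)b_n,\ 0,\ f(z)\Bigr),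
\end{equation}
and this element lies outside $U$ when $f(z)\ge1$.

For $X=S\oplus D(\lambda)$ this finishes the lower bound. The map $\psi$ with $\psi(s_n)=g_n$, $\psi(s_\infty)=e$, $\psi(p_\alpha)=c_\alpha$ is continuous, $\hat\psi(u^z)$ is the element \eqref{eq:heis}, and $V=\hat\psi^{-1}(U)$ witnesses (I). In particular $t(F(S\oplus D(\omega_1)))\ge\omega_1$ by Proposition~\ref{prop:omega1}, while $t(A(S\oplus D(\omega_1)))=\omega$.

\subsection*{Extending the map to $X$}
For general $X$ the map $\psi$ need not extend with values in $H$. If $X$ is connected, the $c_0$-coordinate of a continuous map $X\to H$ is constant, whereas it must be $0$ at $s_\infty$ and $f_\alpha$ at $p_\alpha$. We therefore pass to a larger group in which every element of $H$ is joined to $e$ by a path.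

For a topological group $G$, the \emph{Hartman--Mycielski group} $HM(G)$ consists of the functions $u:[0,1)\to G$ that are constant on each interval $[a_i,a_{i+1})$ of some partition $0=a_0<\dots<a_m=1$, with pointwise multiplication. For a neighborhood $U$ of $e$ in $G$ and $\epsilon>0$ let
\[\mathcal O(U,\epsilon)=\{u\in HM(G):\operatorname{meas}\{t:u(t)\notin U\}<\epsilon\}.\]
These sets satisfy (G1)--(G3). Indeed $\mathcal O(U\cap U',\min(\epsilon,\epsilon'))\subset\mathcal O(U,\epsilon)\cap\mathcal O(U',\epsilon')$. If $VV\subset U$, then $\mathcal O(V,\epsilon/2)\,\mathcal O(V,\epsilon/2)\subset\mathcal O(U,\epsilon)$, since a product of two functions leaves $U$ only where one of the factors leaves $V$. Also $\mathcal O(U^{-1},\epsilon)^{-1}=\mathcal O(U,\epsilon)$. If $u$ has the values $\gamma_1,\dots,\gamma_k$ and $\gamma_iV\gamma_i^{-1}\subset U$ for all $i$, then $u\,\mathcal O(V,\epsilon)u^{-1}\subset\mathcal O(U,\epsilon)$. The resulting group topology is Hausdorff: if $u\ne e$, then $u$ takes a value $\gamma\ne e$ on an interval of length $\ell>0$, and $u\notin\mathcal O(U,\ell)$ when $\gamma\notin U$.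

For $g\in G$ and $t\in[0,1]$ let $[g,t]\in HM(G)$ equal $g$ on $[0,t)$ and $e$ on $[t,1)$. The function $[g,t]^{-1}[g,t']$ differs from $e$ on a set of measure at most $|t-t'|$, so $t\mapsto[g,t]$ is a continuous path from $[g,0]=e$ to the constant function $[g,1]$. The map $g\mapsto[g,1]$ is a homomorphism. The whole path takes only the values $g$ and $e$ in $G$, so it is small when $g$ is small; this gives continuity at $s_\infty$ below.

\begin{lemma}\label{lem:HM}
Let $X$ be metrizable, let $s_n\to s_\infty$ be an injective sequence in $X\setminus\{s_\infty\}$, and let $\{p_\alpha:\alpha<\lambda\}$ be an injectively indexed closed discrete set disjoint from $\bar S=\{s_n:n\in\omega\}\cup\{s_\infty\}$. Let $G$ be a topological group, $g_n\to e$ in $G$, and $c_\alpha\in G$ for $\alpha<\lambda$. Then there is a continuous $\psi:X\to HM(G)$ with $\psi(s_n)=[g_n,1]$, $\psi(s_\infty)=e$ and $\psi(p_\alpha)=[c_\alpha,1]$.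
\end{lemma}

\begin{proof}
Let $\rho$ be a metric on $X$. The closed sets $\bar S$ and $\{p_\alpha\}$, $\alpha<\lambda$, form a discrete family, so by (M2) there is a discrete family of open sets $O\supset\bar S$ and $O_\alpha\ni p_\alpha$. Let $B_n\subset O$ be an open ball centered at $s_n$ whose radius is at most $2^{-n}$ and at most half the distance from $s_n$ to the compact set $\bar S\setminus\{s_n\}$. The radii of $B_n$ and $B_m$ add up to at most $\rho(s_n,s_m)$ for $n\neq m$, so the balls are pairwise disjoint. The radius of $B_n$ is at most $\rho(s_n,s_\infty)/2$, so $s_\infty\notin\overline{B_n}$. Points of $B_n$ are within $2^{-n}+\rho(s_n,s_\infty)$ of $s_\infty$, which tends to $0$, so each $x\ne s_\infty$ has a neighborhood meeting only finitely many $B_n$. Fix continuous $h_\alpha,k_n:X\to[0,1]$ with $h_\alpha(p_\alpha)=1$, $h_\alpha=0$ off $O_\alpha$, $k_n(s_n)=1$, and $k_n=0$ off $B_n$.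

The sets $O_\alpha$ and $B_n$ are pairwise disjoint. Put $\psi(x)=[c_\alpha,h_\alpha(x)]$ on $O_\alpha$, $\psi(x)=[g_n,k_n(x)]$ on $B_n$, and $\psi(x)=e$ elsewhere. This $\psi$ has the required values. A point $x\ne s_\infty$ has a neighborhood that meets only finitely many of the sets $O_\alpha,B_n$. On it, $\psi$ is the product of the corresponding finitely many continuous maps $y\mapsto[c_\alpha,h_\alpha(y)]$ and $y\mapsto[g_n,k_n(y)]$, because each of these equals $e$ off its own set. So $\psi$ is continuous at $x$. At $s_\infty$, let $U$ be a neighborhood of $e$ in $G$ and let $g_n\in U$ for $n\ge n_0$. For $x$ in the neighborhood $O\setminus\bigcup_{n<n_0}\overline{B_n}$ of $s_\infty$, the function $\psi(x)$ takes values in $\{e\}\cup\{g_n:n\ge n_0\}\subset U$, so $\psi(x)\in\mathcal O(U,\epsilon)$ for all $\epsilon>0$.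
\end{proof}

\begin{proposition}\label{prop:lowF}
If $X$ is a non-discrete metrizable space that contains a closed discrete set of size $\lambda\ge\omega$, then $t(F(X))\ge\tau(\lambda)$.
\end{proposition}

\begin{proof}
Since $X$ is not discrete, there is an injective sequence $s_n\to s_\infty$ in $X\setminus\{s_\infty\}$. A closed discrete set meets the compact set $\bar S$ in a finite set. Removing it, we get a closed discrete set $\{p_\alpha:\alpha<\lambda\}$ disjoint from $\bar S$. Put $u_{\alpha,n}=p_\alpha s_ns_\infty^{-1}p_\alpha^{-1}$, so that $u_{\alpha,n}\to e$. To check (I), let $f\in\mathcal F_\lambda$, take $H,g_n,c_\alpha,U$ as above, and take $\psi:X\to HM(H)$ from Lemma~\ref{lem:HM}. Then $\hat\psi(u_{\alpha,n})=[c_\alpha g_nc_\alpha^{-1},1]$, so $\hat\psi(u^z)$ is the constant function with value \eqref{eq:heis}. If $f(z)\ge1$, this function is outside $U$ on a set of measure $1$, so $\hat\psi(u^z)\notin\mathcal O(U,1)$. Thus $V=\hat\psi^{-1}(\mathcal O(U,1))$ works, and Lemma~\ref{lem:lowtransfer} applies.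
\end{proof}

\section{Neighborhoods of the identity from pseudometrics}\label{sec:nbhd}

To verify (C1) we need a supply of neighborhoods of the identity described in terms of $X$. In $A(X)$, an element of $A_0$ is small if it is a sum of differences $x_i-y_i$ with $\sum d(x_i,y_i)$ small, for a continuous pseudometric $d$. In $F(X)$ the building blocks are the conjugates $gx^\varepsilon y^{-\varepsilon}g^{-1}$, and Section~\ref{sec:lower} shows that their size can depend on $g$ in an arbitrary way. So we use one pseudometric $d_g$ for each $g$. The conjugating elements will become part of the index set $\Lambda$ of the codes, so their number must be at most $w(X)$, while $|F(X)|$ can be larger (take $X=\mathbb R$). We therefore conjugate only by words in a dense set.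

Let $X\ne\emptyset$ be a Tychonoff space, $D_0\subset X$ a dense set, and $G_0$ the subgroup of $F(X)$ generated by $D_0$. A \emph{representation} of $w\in F_0$ is an expression
\begin{equation}\label{eq:rep}
w=\prod_{i=1}^kg_i\,x_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1},\qquad k\ge0,\ g_i\in G_0,\ x_i,y_i\in X,\ \varepsilon_i=\pm1.
\end{equation}
For a family $\delta=(d_g)_{g\in G_0}$ of continuous pseudometrics on $X$ let $N_\delta(w)$ be the infimum of $\sum_id_{g_i}(x_i,y_i)$ over all representations \eqref{eq:rep}. For a continuous pseudometric $d$ on $X$ and $a\in A_0$ let $N_d(a)$ be the infimum of $\sum_id(x_i,y_i)$ over all expressions $a=\sum_i(x_i-y_i)$ with $x_i,y_i\in X$.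

\begin{lemma}\label{lem:nbhd}
Every $w\in F_0$ has a representation \eqref{eq:rep}. For all $\delta$ and $\eta>0$ the set $W_{\delta,\eta}=\{w\in F_0:N_\delta(w)<\eta\}$ is a neighborhood of $e$ in $F(X)$. For all $d$ and $\eta>0$ the set $\{a\in A_0:N_d(a)<\eta\}$ is a neighborhood of $0$ in $A(X)$.
\end{lemma}

\begin{proof}
We show that the sets $W_{\delta,\eta}$ define a group topology for which the inclusion of $X$ is continuous, and then apply the universal property. The only difficulty is (G3) for $h\notin G_0$, since $\delta$ has no entry for such $h$. It is resolved by approximating $h$ from $G_0$.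

\emph{Step 1: replacing letters.} Let $u=x_1^{\varepsilon_1}\cdots x_k^{\varepsilon_k}\in F(X)$ and $y_1,\dots,y_k\in D_0$. Put $g_i=y_1^{\varepsilon_1}\cdots y_{i-1}^{\varepsilon_{i-1}}\in G_0$ for $1\le i\le k+1$, so $g_1=e$, and put $u_0=g_{k+1}$. Since $g_{i+1}=g_iy_i^{\varepsilon_i}$, we have $g_ix_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1}=g_ix_i^{\varepsilon_i}g_{i+1}^{-1}$, and the product telescopes:
\begin{equation}\label{eq:tel}
uu_0^{-1}=\prod_{i=1}^kg_i\,x_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1}.
\end{equation}
For example, $x_1x_2(y_1y_2)^{-1}=x_1y_1^{-1}\cdot y_1(x_2y_2^{-1})y_1^{-1}$. If $u\in F_0$ and all $y_i$ equal one point $p\in D_0$, then $u_0=p^{\varepsilon_1+\dots+\varepsilon_k}=e$, and \eqref{eq:tel} is a representation of $u$. Now let $u\in F(X)$, $\delta$ and $\eta>0$ be arbitrary. As $g_i$ depends only on $y_1,\dots,y_{i-1}$, we can choose $y_1,y_2,\dots$ in the dense set $D_0$ one after another with $d_{g_i}(x_i,y_i)<\eta/(k+1)$. Thus: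
\begin{itemize}
\item[$(\ast)$] for all $u\in F(X)$, $\delta$ and $\eta>0$ there is $u_0\in G_0$ with $uu_0^{-1}\in F_0$ and $N_\delta(uu_0^{-1})<\eta$.
\end{itemize}

\emph{Step 2: a group topology.} The function $N_\delta$ is a prenorm on $F_0$. It is finite by Step~1, and $N_\delta(e)=0$ by the empty representation. It is subadditive because representations can be concatenated. It is symmetric because $(gx^\varepsilon y^{-\varepsilon}g^{-1})^{-1}=gy^\varepsilon x^{-\varepsilon}g^{-1}$. So $W_{\delta,\eta}^{-1}=W_{\delta,\eta}$ and $W_{\delta,\eta/2}W_{\delta,\eta/2}\subset W_{\delta,\eta}$, which is (G2). For (G1), let $\delta''$ be the family of pointwise maxima $\max(d_g,d'_g)$; then $W_{\delta'',\min(\eta,\eta')}\subset W_{\delta,\eta}\cap W_{\delta',\eta'}$. For (G3), let $h\in F(X)$. By $(\ast)$ there is $h_0\in G_0$ such that $u=hh_0^{-1}\in F_0$ and $N_\delta(u)<\eta/4$. Let $\delta'=(d_{h_0g})_{g\in G_0}$. A representation \eqref{eq:rep} of $w$ gives the representation $h_0wh_0^{-1}=\prod(h_0g_i)x_i^{\varepsilon_i}y_i^{-\varepsilon_i}(h_0g_i)^{-1}$, so $N_\delta(h_0wh_0^{-1})\le N_{\delta'}(w)$. For $w\in W_{\delta',\eta/2}$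 we have $hwh^{-1}=u(h_0wh_0^{-1})u^{-1}$, and therefore $N_\delta(hwh^{-1})\le2N_\delta(u)+N_{\delta'}(w)<\eta$. So the sets $W_{\delta,\eta}$ form a neighborhood base at $e$ of a group topology $T$, possibly not Hausdorff.

\emph{Step 3: comparison with the free topology.} The inclusion $X\to(F(X),T)$ is continuous at each $p$, because $N_\delta(xp^{-1})\le d_e(x,p)$. Let $T^*$ be the topology generated by $T$ and the topology of $F(X)$. It is a group topology, it is Hausdorff since it refines a Hausdorff topology, and the inclusion $X\to(F(X),T^*)$ is continuous. By the universal property, the identity map $F(X)\to(F(X),T^*)$ is continuous. Hence every $T$-neighborhood of $e$ is a neighborhood of $e$ in $F(X)$.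

\emph{The abelian case.} In an element of degree $0$ the letters with sign $+$ and the letters with sign $-$ are equal in number, so it has the form $\sum(x_i-y_i)$, and $N_d$ is finite on $A_0$. It is symmetric, since $-(x-y)=y-x$, and subadditive, which gives (G2). Passing to $\max(d,d')$ gives (G1), and (G3) is empty. Since $N_d(x-p)\le d(x,p)$, the inclusion of $X$ is continuous for the resulting group topology, and Step~3 applies with abelian groups.
\end{proof}

\section{The upper bound $\tau(\kappa)$ when $X'$ is locally compact}\label{sec:uppertau}

We now define codes. An element near the identity is a product of small steps $x^\varepsilon y^{-\varepsilon}$, and its code records, for each step, a location $j<\kappa$ and a scale $n\in\omega$ (and the conjugating element, in $F(X)$). The locations are compact pieces of $X'$. An isolated point $a$ need not lie in a compact piece, and there may be more than $\kappa$ isolated points, so we allow the step from $a$ to $r(a)$ and locate it at $r(a)$.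

Throughout this section $(X,\rho)$ is a metric space with $X'$ nonempty and locally compact, $r$ is the map of Lemma~\ref{lem:r}, and $\kappa\ge w(X')$. Every open cover of $X'$ has a subcover of size at most $\kappa$, so there are compact sets $K_j\subset X'$, $j<\kappa$, with repetitions allowed, whose interiors in $X'$ cover $X'$. Let $P_{j,n}$ be the set of pairs $(x,y)\in X\times X$ with $\rho(x,y)\le2^{-n}$ such that
\[x,y\in K_j,\qquad\text{or}\qquad\{x,y\}=\{a,r(a)\}\text{ for some }a\in X\text{ with }r(a)\in K_j.\]
The set $P_{j,n}$ is symmetric. For instance, let $X=C_\kappa$ with $\rho(s_{j,m},p_j)=2^{-m}$, $\rho(s_{j,m},s_{j,l})=|2^{-m}-2^{-l}|$ and distance $2$ between points of different sequences, let $r(s_{j,m})=p_j$ and $K_j=\{p_j\}$. Then $P_{j,n}$ consists of $(p_j,p_j)$ and the pairs $(s_{j,m},p_j)$, $(p_j,s_{j,m})$ with $m\ge n$.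

The next two lemmas translate between continuous pseudometrics on $X$ and members of $\mathcal F_\kappa$.

\begin{lemma}\label{lem:dtof}
If $d\le1$ is a continuous pseudometric on $X$, then $f_d(j,n)=\sup\{d(x,y):(x,y)\in P_{j,n}\}$, with $\sup\emptyset=0$, belongs to $\mathcal F_\kappa$.
\end{lemma}

\begin{proof}
Otherwise there are $j$, $\epsilon>0$ and, for infinitely many $n$, pairs $(x_n,y_n)\in P_{j,n}$ with $d(x_n,y_n)\ge\epsilon$. At least one point of each pair lies in the compact set $K_j$, so along a subsequence these points converge to some $p\in K_j$. Since $\rho(x_n,y_n)\to0$, both $x_n$ and $y_n$ converge to $p$ along the subsequence, and $d(x_n,y_n)\to d(p,p)=0$, a contradiction.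
\end{proof}

This is the only use of compactness. It cannot be dropped from the lemma: on $K=(0,1]$ with the usual metric, $d(x,y)=\min\{1,|1/x-1/y|\}$ takes the value $1$ at the pairs $(2^{-n},2^{-n-1})$.

For $f\in\mathcal F_\kappa$, a \emph{chain} from $x$ to $y$ is a sequence $x=x_0,x_1,\dots,x_m=y$, $m\ge0$, with labels $(j_l,n_l)$ such that $(x_{l-1},x_l)\in P_{j_l,n_l}$ for $1\le l\le m$; its \emph{cost} is $\sum_lf(j_l,n_l)$. Let $d_f(x,y)$ be the minimum of $1$ and the infimum of the costs of chains from $x$ to $y$, with $\inf\emptyset=\infty$.

\begin{lemma}\label{lem:ftod}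
For $f\in\mathcal F_\kappa$, $d_f$ is a continuous pseudometric on $X$.
\end{lemma}

\begin{proof}
The chain with $m=0$ gives $d_f(x,x)=0$; chains can be reversed and concatenated, which gives symmetry and the triangle inequality. For continuity let $p\in X'$, choose $j$ with $p$ in the interior of $K_j$ in $X'$, and fix $n$. By Lemma~\ref{lem:r}, for $x$ close enough to $p$ we have $r(x)\in K_j$, $\rho(x,r(x))\le2^{-n}$ and $\rho(r(x),p)\le2^{-n}$. Then $x,r(x),p$ is a chain with both labels $(j,n)$, so $d_f(x,p)\le2f(j,n)$. As $f(j,n)\to0$, we get $d_f(x,p)\to0$ when $x\to p$.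
\end{proof}

\begin{proposition}\label{prop:uppertau}
Let $X$ be metrizable with $X'$ nonempty and locally compact, and let $\kappa\ge w(X')$. Then $t(A(X))\le\tau(\kappa)$. If $\kappa\ge w(X)$, then $t(F(X))\le\tau(\kappa)$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:uptransfer} in both cases.

\emph{The group $A(X)$.} Let $\Lambda=\kappa$, and let $R(a)$ be the set of all $c=\sum_i\mathbf 1_{(j_i,n_i)}$ such that $a=\sum_i(x_i-y_i)$ for some $(x_i,y_i)\in P_{j_i,n_i}$.

(C1) Let $f\in\mathcal F_\kappa$. By Lemmas~\ref{lem:ftod} and \ref{lem:nbhd} it suffices to show that $a\in V_f$ when $a\in A_0$ and $N_{d_f}(a)<1$. Write $a=\sum(x_i-y_i)$ with $\sum d_f(x_i,y_i)<1$. Each term is less than $1$, hence is the infimum of costs of chains, and we can choose chains from $x_i$ to $y_i$ whose costs add up to less than $1$. Along a chain $x_0,\dots,x_m$ from $x$ to $y$ we have $x-y=\sum_l(x_{l-1}-x_l)$. Substituting, we get $c\in R(a)$, the sum of $\mathbf 1_{(j,n)}$ over all labels used, and $f(c)$ is the total cost.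

(C2) Let $N$ be a continuous prenorm. Then $d(x,y)=\min\{1,N(x-y)\}$ is a continuous pseudometric, by $x-z=(x-y)+(y-z)$ and $N(-a)=N(a)$, and $f=f_d\in\mathcal F_\kappa$ by Lemma~\ref{lem:dtof}. Let $c\in R(a)$ with $f(c)<1$, witnessed by $(x_i,y_i)\in P_{j_i,n_i}$. Then $\sum d(x_i,y_i)\le\sum f(j_i,n_i)=f(c)<1$. So each $d(x_i,y_i)$ is less than $1$ and equals $N(x_i-y_i)$, and $N(a)\le\sum N(x_i-y_i)<1$.

\emph{The group $F(X)$.} Here $w(X)\le\kappa$ is used: by (M3) there is a dense $D_0\subset X$ with $|D_0|\le\kappa$. Let $G_0$ be the subgroup it generates and $\Lambda=G_0\times\kappa$, so $|\Lambda|=\kappa$. Let $R(w)$ be the set of all $c=\sum_i\mathbf 1_{(g_i,j_i,n_i)}$ such that $w$ has a representation \eqref{eq:rep} with these $g_i$ and with $(x_i,y_i)\in P_{j_i,n_i}$.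

(C1) Let $f\in\mathcal F_\Lambda$. For $g\in G_0$ the function $f(g,\cdot,\cdot)$ is in $\mathcal F_\kappa$; let $d_g=d_{f(g,\cdot,\cdot)}$ and $\delta=(d_g)_{g\in G_0}$. By Lemmas~\ref{lem:ftod} and \ref{lem:nbhd} it suffices to show $W_{\delta,1}\subset V_f$. Let $w\in W_{\delta,1}$ have a representation \eqref{eq:rep} with $\sum d_{g_i}(x_i,y_i)<1$. Each term is less than $1$, so we can choose chains from $x_i$ to $y_i$ whose costs, computed with $f(g_i,\cdot,\cdot)$, add up to less than $1$. Along a chain $x_0,\dots,x_m$ from $x$ to $y$, for either sign $\varepsilon$,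
\[g\,x^\varepsilon y^{-\varepsilon}g^{-1}=\prod_{l=1}^mg\,x_{l-1}^\varepsilon x_l^{-\varepsilon}g^{-1},\]
because the right side telescopes. Substituting this in each factor gives a representation that witnesses some $c\in R(w)$ with $f(c)<1$.

(C2) Let $N$ be a continuous prenorm. A step may have either sign, so for $g\in G_0$ put
\[d_g(x,y)=\min\{1,\ N(gxy^{-1}g^{-1})+N(gx^{-1}yg^{-1})\}.\]
This function is continuous and vanishes for $x=y$. It is symmetric because exchanging $x$ and $y$ replaces both arguments of $N$ by their inverses. The triangle inequality follows from $gxz^{-1}g^{-1}=(gxy^{-1}g^{-1})(gyz^{-1}g^{-1})$ and $gx^{-1}zg^{-1}=(gx^{-1}yg^{-1})(gy^{-1}zg^{-1})$. By Lemma~\ref{lem:dtof}, $f(g,j,n)=f_{d_g}(j,n)$ defines a member of $\mathcal F_\Lambda$. Let $c\in R(w)$ with $f(c)<1$, and take the representation that witnesses $c\in R(w)$. Then $\sum d_{g_i}(x_i,y_i)\le f(c)<1$, so no term is truncated at $1$, and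
\[N(w)\le\sum_iN(g_ix_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1})\le\sum_id_{g_i}(x_i,y_i)<1.\qedhere\]
\end{proof}

\section{The upper bounds $w(X)$ and $w(X')$}\label{sec:weight}

\begin{proposition}\label{prop:weight}
For every metrizable space $X$, $t(F(X))\le w(X)$ and $t(A(X))\le w(X')$.
\end{proposition}

The first bound is a network count. The second is not, because $A(X)$ contains $X$, and there may be far more than $w(X')$ isolated points. We split $a\in A(X)$ into its image under $r$, which lies in a subgroup with a small network, and a sum of terms $\pm(x-r(x))$ with $x$ isolated. Of each such $x$ we record only a ball around a point of $X'$ that contains it. This loses information, so we need neighborhoods of $0$ in which an isolated letter $x$ is charged for the worst point of a ball containing it.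

\begin{proof}
The group $F(X)$ is the union over $n$ of the images of $(X\oplus X^{-1}\oplus\{e\})^n$ under the continuous multiplication maps, where $X^{-1}$ is a copy of $X$. So $t(F(X))\le nw(F(X))\le w(X)$.

If $X'=\emptyset$, then $A(X)$ is discrete and $t(A(X))=\omega=w(X')$. Let $X'\ne\emptyset$, $\kappa=w(X')$ and $I=X\setminus X'$. Fix a metric $\rho$ and the map $r$ of Lemma~\ref{lem:r}; local compactness is not assumed here. Write $a=\sum_xa_xx$ for $a\in A(X)$, with $a_x\in\mathbb Z$. The map $r$ extends to a continuous homomorphism $\hat r:A(X)\to A(X)$, $\hat r(a)=\sum a_xr(x)$, with values in the subgroup $\langle X'\rangle$ generated by $X'$, and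
\begin{equation}\label{eq:split}
a-\hat r(a)=\sum_{x\in I}a_x\,(x-r(x)).
\end{equation}

\emph{At most $\kappa$ types of elements.} The subspace $\langle X'\rangle$ of $A(X)$ is the union over $n$ of continuous images of $(X'\oplus(-X')\oplus\{0\})^n$, so it has a network $\mathcal N$ with $|\mathcal N|\le\kappa$. Let $\mathcal B$ be the set of open balls in $X$ of radius $1/n$, $n\ge1$, with centers in a fixed dense subset of $X'$ of size at most $\kappa$. Then $|\mathcal B|\le\kappa$, and $\mathcal B$ contains a neighborhood base in $X$ at each $p\in X'$: if the center $q$ has $\rho(q,p)<1/n$, the ball of radius $1/n$ around $q$ contains $p$ and lies in the ball of radius $2/n$ around $p$. For $M\in\mathcal N$ and a finite sequence $\mathbf s=(B_1,\dots,B_m)$ in $\mathcal B$, $m\ge0$, let $T(M,\mathbf s)$ be the set of $a\in A(X)$ such that $\hat r(a)\in M$ and $a-\hat r(a)=\sum_{i\le m}\varepsilon_i(x_i-r(x_i))$ for some $x_i\in B_i\cap I$ and $\varepsilon_i=\pm1$. There are at most $\kappa$ pairs $(M,\mathbf s)$.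

Let $0\in\overline Q$, and let $Q_0\subset Q$ contain one point of each nonempty set $Q\cap T(M,\mathbf s)$, with $|Q_0|\le\kappa$. Let $N$ be a continuous prenorm on $A(X)$. By (P) it suffices to find $a'\in Q_0$ with $N(a')<1$.

\emph{The charge.} The function $\theta(x)=N(x-r(x))$ is continuous on $X$ and vanishes on $X'$. Put $h=0$ on $X'$, and for $x\in I$ put
\[h(x)=\min\Bigl\{1,\ \inf\bigl\{\sup\nolimits_{B\cap I}\theta:\ x\in B\in\mathcal B\bigr\}\Bigr\},\qquad\inf\emptyset=\infty.\]
If $p\in X'$ and $\epsilon>0$, some $B\in\mathcal B$ contains $p$ and has $\theta\le\epsilon$ on $B$; then $h\le\epsilon$ on $B$. So $h(x)\to0$ as $x\to p$. Let $\sigma(x,y)=h(x)+h(y)$ for $x\ne y$ and $\sigma(x,x)=0$. This is a pseudometric, since $h(x)+h(z)\le\sigma(x,y)+\sigma(y,z)$ when $y\notin\{x,z\}$, and it is continuous, since $\sigma(x,p)\le h(x)$ for $p\in X'$. In an expression $a=\sum(x_i-y_i)$ delete the terms with $x_i=y_i$. Each remaining term costs $h(x_i)+h(y_i)$, and each $x\in X$ occurs at least $|a_x|$ times among the remaining $x_i,y_i$. Hence $N_\sigma(a)\ge\sum_{x\in I}|a_x|h(x)$ for $a\in A_0$.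

\emph{Finding a type.} By Lemma~\ref{lem:nbhd} and the continuity of $N\circ\hat r$, the set of $a\in A_0$ with $N_\sigma(a)<\frac12$ and $N(\hat r(a))<\frac12$ is a neighborhood of $0$. Pick $a\in Q$ in it, and let $I_a=\{x\in I:a_x\ne0\}$, a finite set. Then $\sum_{x\in I_a}|a_x|h(x)<\frac12$. So $h(x)<1$ for $x\in I_a$, which means that $h(x)$ equals the infimum in its definition, and we can choose $B_x\in\mathcal B$ with $x\in B_x$ and $\sum_{x\in I_a}|a_x|\sup_{B_x\cap I}\theta<\frac12$. Choose $M\in\mathcal N$ with $\hat r(a)\in M\subset\{N<\frac12\}$, and let $\mathbf s=(B_1,\dots,B_m)$ list each $B_x$, $x\in I_a$, exactly $|a_x|$ times. By \eqref{eq:split}, $a\in Q\cap T(M,\mathbf s)$.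

Let $a'\in Q_0$ be the point chosen in $Q\cap T(M,\mathbf s)$, witnessed by $x_i\in B_i\cap I$. Then
\[N(a')\le N(\hat r(a'))+\sum_{i\le m}\theta(x_i)\le N(\hat r(a'))+\sum_{i\le m}\sup\nolimits_{B_i\cap I}\theta<\tfrac12+\tfrac12=1.\qedhere\]
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

By Remark~\ref{rem:cof}, a metrizable space of weight $\kappa$ need not have a closed discrete subset of size $\kappa$. We approach $\kappa$ from below through successor cardinals.

\begin{lemma}\label{lem:local}
Let $\kappa$ be an infinite cardinal such that $\tau(\lambda)=\lambda$ for every uncountable successor cardinal $\lambda\le\kappa$. Then $t(A(X))=\kappa$ for every metrizable $X$ with $w(X')=\kappa$, and $t(F(X))=\kappa$ for every non-discrete metrizable $X$ with $w(X)=\kappa$.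
\end{lemma}

\begin{proof}
In both cases the tightness is at most $\kappa$ by Proposition~\ref{prop:weight}. If $\kappa=\omega$, which includes the case $X'=\emptyset$, equality holds because tightness is infinite. Let $\kappa>\omega$ and let $\lambda\le\kappa$ be an uncountable successor cardinal; it is regular. If $w(X')=\kappa$, Lemma~\ref{lem:cd}(a) gives a closed discrete subset of $X'$ of size $\lambda$, and Proposition~\ref{prop:lowA} gives $t(A(X))\ge\tau(\lambda)=\lambda$. If $X$ is non-discrete and $w(X)=\kappa$, Lemma~\ref{lem:cd}(a) applied to $X$ and Proposition~\ref{prop:lowF} give $t(F(X))\ge\tau(\lambda)=\lambda$. The supremum of the uncountable successor cardinals $\lambda\le\kappa$ is $\kappa$: either $\kappa$ is one of them, or $\kappa$ is a limit cardinal and $\nu^+<\kappa$ for all infinite $\nu<\kappa$.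
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\tau(\lambda)=\lambda$ for all uncountable successors $\lambda$, then Lemma~\ref{lem:local} applies to every $\kappa$ and gives both (A) and (F). Conversely, let $\kappa$ be any infinite cardinal. The space $C_\kappa$ is metrizable and non-discrete, $C_\kappa'$ is a discrete space of size $\kappa$, and $w(C_\kappa)=w(C_\kappa')=\kappa$. If (A) holds, Proposition~\ref{prop:uppertau} and Lemma~\ref{lem:tau} give $\kappa=t(A(C_\kappa))\le\tau(\kappa)\le\kappa$. If (F) holds, they give $\kappa=t(F(C_\kappa))\le\tau(\kappa)\le\kappa$. So each of (A) and (F) implies $\tau(\kappa)=\kappa$ for all infinite $\kappa$, in particular for uncountable successors.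
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
(1) Proposition~\ref{prop:uppertau} with $\kappa=w(X')$ gives $t(A(X))\le\tau(w(X'))$, and with $\kappa=w(X)\ge w(X')$ it gives $t(F(X))\le\tau(w(X))$. When the weight in question is $\omega$, the reverse inequality holds because $\tau(\omega)=\omega$. If $w(X')>\omega$, Lemma~\ref{lem:cd}(b) gives a closed discrete subset of $X'$ of size $w(X')$, and Proposition~\ref{prop:lowA} applies. If $w(X)>\omega$, then $X$ has a closed discrete subset of size $w(X)$, by Lemma~\ref{lem:cd}(b) when $X$ is locally compact and by Lemma~\ref{lem:cd}(a) when $\operatorname{cf}(w(X))>\omega$. As $X'\ne\emptyset$, Proposition~\ref{prop:lowF} applies. The spaces $C_\kappa$ and $S\oplus D(\kappa)$ are locally compact, metrizable and of weight $\kappa$; their sets of non-isolated points are nonempty and discrete, and $w(C_\kappa')=\kappa$. This gives the displayed equalities.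

(2) Statement $(\mathrm A)_\kappa$ implies $t(A(C_\kappa))=\kappa$, statement $(\mathrm F)_\kappa$ implies $t(F(S\oplus D(\kappa)))=\kappa$, and by (1) each of these two equalities is equivalent to $\tau(\kappa)=\kappa$. Assume $\tau(\kappa)=\kappa$. If $w(X')=\kappa$, then $X'$ has a closed discrete subset of size $\kappa$ by Lemma~\ref{lem:cd}(a), so $\kappa=\tau(\kappa)\le t(A(X))\le\kappa$ by Propositions~\ref{prop:lowA} and \ref{prop:weight}. If $X$ is non-discrete and $w(X)=\kappa$, then $X$ has a closed discrete subset of size $\kappa$ by the same lemma, so $\kappa=\tau(\kappa)\le t(F(X))\le\kappa$ by Propositions~\ref{prop:lowF} and \ref{prop:weight}.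

(3) If (A) or (F) fails, Theorem~\ref{thm:main} and Lemma~\ref{lem:tau} give a cardinal $\kappa$ with $\tau(\kappa)<\kappa$; let $\kappa_0$ be the least one. Since $\tau(\omega)=\omega$ and $\tau(\omega_1)=\omega_1$ (Proposition~\ref{prop:omega1}), we have $\kappa_0\ge\omega_2$. By Lemma~\ref{lem:tau} and minimality, $\tau(\kappa_0)\ge\tau(\lambda)=\lambda$ for every infinite $\lambda<\kappa_0$. If $\kappa_0$ were a limit cardinal, this would give $\tau(\kappa_0)\ge\kappa_0$. So $\kappa_0=\mu^+$ for some $\mu$, and $\mu\le\tau(\kappa_0)<\mu^+$ gives $\tau(\kappa_0)=\mu$. For $\kappa<\kappa_0$ the hypothesis of Lemma~\ref{lem:local} holds, so no counterexample to (A) has $w(X')<\kappa_0$ and no counterexample to (F) has $w(X)<\kappa_0$. By (1), $t(A(C_{\kappa_0}))=t(F(C_{\kappa_0}))=\mu<\kappa_0=w(C_{\kappa_0}')=w(C_{\kappa_0})$, so $C_{\kappa_0}$ is a counterexample to both statements.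
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT}
Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{Eng}
Engelking, 5.1.27.

\bibitem{Tight}
\emph{Tightness of free (abelian) topological groups over metrizable spaces},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 25462/\allowbreak 1/\allowbreak 1370-7.pdf}.

\end{thebibliography}
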